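\title{Hypercyclic $C_0$-semigroups without weakly mixing operators}

\begin{abstract}
We show that the non-trivial operators of a hypercyclic $C_0$-semigroup need not be weakly mixing. On every separable infinite-dimensional real or complex Banach space there is a nuclear quasinilpotent operator $K$ such that, for every real $t\neq0$, the operator $e^{tK}$ is hypercyclic while $e^{tK}\oplus e^{tK}$ is not even cyclic. The obstruction is a continuous bilinear form for which the generator is symmetric. The form is encoded by one entire function, built by repeated Hermite interpolation, and the basic example is the quotient of a compact weighted shift on a Hilbert space by the radical of the form.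
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb K\in\{\mathbb R,\mathbb C\}$ is the scalar field, $L(X)$ is the space of bounded linear operators on a Banach space $X$ over $\mathbb K$, $\mathbb N=\{1,2,\dots\}$ and $\mathbb N_0=\mathbb N\cup\{0\}$.

An operator $T\in L(X)$ is \emph{hypercyclic} if some orbit $\{T^nx:n\in\mathbb N\}$ is dense in $X$; such an $x$ is a \emph{hypercyclic vector}. It is \emph{cyclic} if $\{p(T)x:p\in\mathbb K[z]\}$ is dense for some $x$, so a hypercyclic operator is cyclic. It is \emph{weakly mixing} if $T\oplus T\colon(x,y)\mapsto(Tx,Ty)$ is hypercyclic on $X\times X$. When $X$ is separable, Birkhoff's transitivity theorem says that $T$ is hypercyclic if and only if it is \emph{topologically transitive}: for all nonempty open sets $U,V\subset X$ there is $n\in\mathbb N$ with $T^n(U)\cap V\neq\emptyset$. Applied to $T\oplus T$, it says that $T$ is weakly mixing if and only if for all nonempty open $U_1,U_2,V_1,V_2\subset X$ a single $n\in\mathbb N$ gives $T^n(U_1)\cap V_1\ne\emptyset$ and $T^n(U_2)\cap V_2\neq\emptyset$.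 So hypercyclicity lets us travel from any region to any other, and weak mixing lets us make two such trips in the same time.

A \emph{$C_0$-semigroup} on $X$ is a family $\{T_t\}_{t\ge0}\subset L(X)$ with $T_0=I$, $T_{t+s}=T_tT_s$ for $s,t\ge0$, and $\lim_{t\to s}T_tx=T_sx$ for all $x\in X$ and $s\ge0$. Its \emph{non-trivial operators} are the $T_t$ with $t>0$. It is \emph{hypercyclic} if some orbit $\{T_tx:t\ge0\}$ is dense, and \emph{weakly mixing} if $\{T_t\oplus T_t\}_{t\ge0}$ is hypercyclic on $X\times X$.

Let now $X$ be separable and infinite-dimensional. An operator $T\in L(X)$ satisfies the \emph{Hypercyclicity Criterion} if there are dense sets $X_0,Y_0\subset X$, integers $n_1<n_2<\cdots$ and maps $\sigma_k\colon Y_0\to X$ such that $T^{n_k}x\to0$, $\sigma_ky\to0$ and $T^{n_k}\sigma_ky\to y$ for all $x\in X_0$ and $y\in Y_0$. By a result of B\`es and Peris, $T$ is weakly mixing if and only if it satisfies this criterion. De la Rosa and Read constructed a hypercyclic operator that is not weakly mixing. For semigroups we shall use the following theorem.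

\begin{theorem}[Conejero, M\"uller and Peris]\label{thm:CMP}
Let $\{T_t\}_{t\ge0}$ be a $C_0$-semigroup on a separable infinite-dimensional Banach space. Every hypercyclic vector of the semigroup is a hypercyclic vector of $T_{t_0}$ for every $t_0>0$.
\end{theorem}

Thus every non-trivial operator of a hypercyclic semigroup is hypercyclic. This paper answers the following question, posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Are all non-trivial operators of a hypercyclic $C_0$-semigroup on a separable infinite-dimensional Banach space weakly mixing? Equivalently, do they all satisfy the Hypercyclicity Criterion?}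
\medskip

There is no middle ground: in any such semigroup, either all non-trivial operators are weakly mixing or none is. Indeed, a hypercyclic vector of $T_{t_0}\oplus T_{t_0}$ is hypercyclic for the semigroup $\{T_t\oplus T_t\}_{t\ge0}$, and Theorem~\ref{thm:CMP} on $X\times X$ then makes it hypercyclic for every $T_t\oplus T_t$ with $t>0$.

\begin{example}\label{ex:translation}
Let $X=L^2((0,\infty),e^{-s}\,ds)$ and $(T_tu)(s)=u(s+t)$. Then $\|T_t\|\le e^{t/2}$, and $t\mapsto T_tu$ is continuous for continuous $u$ of bounded support on $[0,\infty)$, hence for all $u$. Let $\sigma_tv$ be the translate of $v$ to the right by $t$, extended by zero, so that $\|\sigma_tv\|=e^{-t/2}\|v\|$ and $T_t\sigma_tv=v$. Given nonempty open $U,V$, pick $u\in U$ of bounded support and $v\in V$. For all large $t$ we have $u+\sigma_tv\in U$ and $T_t(u+\sigma_tv)=v\in V$. Every large time serves the pair $(U,V)$, so every large time serves two pairs, and each $T_{t_0}$ with $t_0>0$ is weakly mixing.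
\end{example}

In this example the argument for hypercyclicity gives weak mixing at no extra cost. A counterexample to the question must be a hypercyclic, non-weakly-mixing operator $T_1$ with much extra structure: it has roots $T_{1/n}$ of all orders, these tend strongly to $I$, and by Theorem~\ref{thm:CMP} they are all hypercyclic. Moreover the sets of times $\{t\ge0:T_t(U)\cap V\neq\emptyset\}$, two of which must be disjoint, are now open subsets of $[0,\infty)$. One might therefore guess that the answer is yes. It is no, even for the most regular semigroups.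

Recall that for $S\in L(X)$ the series $e^{tS}=\sum_{r\ge0}t^rS^r/r!$ converges in norm and defines a norm-continuous group $\{e^{tS}\}_{t\in\mathbb R}$; in particular $\{e^{tS}\}_{t\ge0}$ is a $C_0$-semigroup. The operator $S$ is \emph{quasinilpotent} if $\|S^r\|^{1/r}\to0$. An operator $K\colon X\to Y$ between Banach spaces is \emph{nuclear} if $Kx=\sum_k\varphi_k(x)y_k$ with $\varphi_k\in X^*$, $y_k\in Y$ and $\sum_k\|\varphi_k\|\,\|y_k\|<\infty$.

\begin{theorem}\label{thm:hilbert}
Let $(\tau_k)_{k\ge1}$ be a decreasing sequence in $(0,1]$ with $\tau_k\to0$. There are an infinite-dimensional separable Hilbert space $H$ over $\mathbb K$ and a compact quasinilpotent operator $S\in L(H)$ with the following properties.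
\begin{enumerate}
\item[(i)] The semigroup $\{e^{tS}\}_{t\ge0}$ is hypercyclic; some $\xi\in H$ is even a hypercyclic vector of $e^S$.
\item[(ii)] For every real $t\ne0$ the operator $e^{tS}\oplus e^{tS}$ is not cyclic. In particular, no $e^{tS}$ with $t>0$ is weakly mixing.
\item[(iii)] There is a nonzero continuous symmetric bilinear form $\beta$ on $H$ with $\beta(Sx,y)=\beta(x,Sy)$ for all $x,y\in H$. The operator $S$ has dense range, and there is an orthonormal basis $(e_k)_{k\ge1}$ of $H$ with $\|Se_k\|\le\tau_k$ for all $k$.
\end{enumerate}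
\end{theorem}

Parts (i) and (ii) answer the question in the negative: the operators $e^{tS}$, $t>0$, are hypercyclic by Theorem~\ref{thm:CMP}, they are not weakly mixing, and so they fail the Hypercyclicity Criterion. Part (iii), with its arbitrarily fast decay, allows us to move the example to every space on which it could exist.

\begin{theorem}\label{thm:banach}
For a Banach space $X\neq\{0\}$ the following are equivalent.
\begin{enumerate}
\item[(a)] $X$ is separable and infinite-dimensional.
\item[(b)] $X$ carries a hypercyclic $C_0$-semigroup none of whose non-trivial operators is weakly mixing.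
\end{enumerate}
If (a) holds, the semigroup in (b) can be taken as $T_t=e^{tK}$ with $K$ nuclear and quasinilpotent, and such that for every real $t\ne0$ the operator $T_t$ is hypercyclic while $T_t\oplus T_t$ is not cyclic.
\end{theorem}

Section~\ref{sec:obstruction} shows that a form as in (iii) rules out weak mixing. The work lies in making such a form coexist with a dense orbit. Section~\ref{sec:model} translates this into conditions on one entire function and solves them by hand in the smallest case; Section~\ref{sec:function} constructs the function, Section~\ref{sec:hilbert} builds $H$ and $S$ from it, and Section~\ref{sec:banach} proves Theorem~\ref{thm:banach}.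

\section{Linear obstructions to dense orbits}\label{sec:obstruction}

An orbit cannot be dense if some nonzero continuous functional behaves too regularly along it. We use this principle twice.

\begin{lemma}\label{lem:finite}
No $C_0$-semigroup on a space $X$ with $0<\dim X<\infty$ is hypercyclic.
\end{lemma}

\begin{proof}
Identify $X$ with $\mathbb K^d$; then $t\mapsto T_t$ is a continuous matrix function. For small $\delta>0$ the matrix $V=\int_0^\delta T_s\,ds$ is invertible, because $\delta^{-1}V$ is close to $I$, and $T_t=\big(\int_t^{t+\delta}T_s\,ds\big)V^{-1}$ is differentiable. If $M$ is the derivative at $0$, the semigroup law gives $\frac{d}{dt}T_t=T_tM$, so $T_t=e^{tM}$. Let $(\varphi_1,\dots,\varphi_d)\in\mathbb C^d$ be an eigenvector of the transpose of $M$ with eigenvalue $\mu\in\mathbb C$, and put $\varphi(x)=\sum_i\varphi_ix_i$ for $x\in\mathbb K^d$. Then $\varphi(Mx)=\mu\varphi(x)$, so $|\varphi(T_tx)|=e^{t\operatorname{Re}\mu}|\varphi(x)|$. For fixed $x$ these numbers are bounded, or bounded away from $0$, so they are not dense in $[0,\infty)$. But $|\varphi|$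 maps $X$ continuously onto $[0,\infty)$, and hence maps dense sets to dense sets.
\end{proof}

For $T\oplus T$ we use a functional that depends on the starting point of the orbit. If $\beta$ is a bilinear form on $X$, call $T\in L(X)$ \emph{$\beta$-symmetric} if $\beta(Tx,y)=\beta(x,Ty)$ for all $x,y\in X$. Forms are bilinear also when $\mathbb K=\mathbb C$.

\begin{lemma}\label{lem:form}
Let $\beta$ be a nonzero continuous bilinear form on a Banach space $X$ and let $T\in L(X)$ be $\beta$-symmetric. Then $T\oplus T$ is not cyclic. In particular, $T$ is not weakly mixing.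
\end{lemma}

\begin{proof}
Suppose that $\{(p(T)x,p(T)y):p\in\mathbb K[z]\}$ is dense in $X\times X$. Every $p(T)$ is $\beta$-symmetric, so the continuous functional $(u,v)\mapsto\beta(u,y)-\beta(x,v)$ vanishes on this dense set, and hence on $X\times X$. Taking $u=0$ gives $\beta(x,v)=0$ for all $v$. Then $\beta(p(T)x,v)=\beta(x,p(T)v)=0$ for all $p$ and $v$. Since $\{p(T)x:p\in\mathbb K[z]\}$ is dense in $X$, we get $\beta=0$, a contradiction.
\end{proof}

This obstruction suits semigroups, because it passes from a bounded generator to all operators of the group at once.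

\begin{corollary}\label{cor:form}
If $\beta$ is a nonzero continuous bilinear form on $X$ and $S\in L(X)$ is $\beta$-symmetric, then $e^{tS}\oplus e^{tS}$ is not cyclic for any $t\in\mathbb R$.
\end{corollary}

\begin{proof}
We have $\beta(e^{tS}x,y)=\sum_r\frac{t^r}{r!}\beta(S^rx,y)=\sum_r\frac{t^r}{r!}\beta(x,S^ry)=\beta(x,e^{tS}y)$, and Lemma~\ref{lem:form} applies.
\end{proof}

\begin{remark}\label{rem:selfadjoint}
The most obvious form is useless. If $\beta$ is the inner product of a nonzero real Hilbert space, then $\|T^nx\|^2=\langle T^{n-1}x,T^{n+1}x\rangle\le\|T^{n-1}x\|\,\|T^{n+1}x\|$. So either the orbit reaches $0$, or the ratios $\|T^{n+1}x\|/\|T^nx\|$ increase; in both cases $\|T^nx\|$ is eventually monotone, and $T$ itself is not hypercyclic. The form and the norm have to be designed together.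
\end{remark}

\section{From the form to an entire function}\label{sec:model}

To see what must be constructed, suppose that $S$, $\xi$ and $\beta$ as in Theorem~\ref{thm:hilbert} are given. Put
\[
f(t)=\sum_{l\ge0}\beta(S^l\xi,\xi)\,\frac{t^l}{l!},
\]
an entire function with $f(t)=\beta(e^{tS}\xi,\xi)$ for real $t$. By symmetry,
\begin{equation}\label{eq:dictionary}
\beta(S^ie^{sS}\xi,S^je^{tS}\xi)=\beta(S^{i+j}e^{(s+t)S}\xi,\xi)=f^{(i+j)}(s+t)\qquad(s,t\in\mathbb R).
\end{equation}
Since $\xi$ is cyclic for $S$, the function $f$ determines $\beta$. In \eqref{eq:dictionary}, $S$ acts as differentiation and $e^{bS}$ as translation by $b$. So let $D=d/dt$ act on entire functions, and write $(e^{bD}g)(t)=g(t+b)$.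

A cyclic vector $\xi$ is hypercyclic for $e^S$ as soon as every vector $P(S)\xi$, for $P$ in a countable family of polynomials that is rich enough, is a limit of vectors $e^{bS}\xi$ with $b\in\mathbb N$. So we want polynomials $P_n$ and times $b_n$ such that the errors $\rho_n=e^{b_nS}\xi-P_n(S)\xi$ are small. With $R_n=e^{b_nD}-P_n(D)$ for $n\geq1$, $R_0=I$ and $\rho_0=\xi$, expanding both sides by \eqref{eq:dictionary} gives
\begin{equation}\label{eq:necessary}
\beta(S^i\rho_n,S^j\rho_m)=(D^{i+j}R_nR_mf)(0).
\end{equation}
If the $\rho_n$ and the powers of $S$ are small, then the numbers $(D^lR_nR_mf)(0)$ are small. We shall reverse this implication: first find $f\neq0$ and $b_n$ for which these numbers decay at a prescribed rate, then build the space.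

Consider one time $b$, one polynomial $P$, and $R=e^{bD}-P(D)$. Smallness of $(D^lRf)(0)$ is a condition on $f$ near $b$, and smallness of $(D^lR^2f)(0)$ is a condition on $f$ near $2b$. We shall build $f$ by successive approximation, so each correction must also be small near $0$, where the earlier conditions live. The smallest case shows all of this.

\begin{example}\label{ex:model}
Start from the constant function $1$, let $P=a\in\mathbb K$ be constant, and write $s=t/b$. We look for a polynomial $G$ such that $G-1$, $RG$ and $R^2G$ have small Taylor coefficients at $0$ when $b$ is large, where $(RG)(t)=G(t+b)-aG(t)$.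

The condition $(RG)(0)=0$ suggests the linear interpolant $G_1=1+(a-1)s$ of the values $1,a$ at $0,b$. Then $RG_1=-(a-1)^2s$ is small, but $R^2G_1=-(a-1)^2\big((s+1)-as\big)$ has the value $-(a-1)^2$ at $0$. By \eqref{eq:necessary} this value is $\beta(\rho,\rho)$ for the error $\rho$, so $\rho$ could not be small.

Since $(R^2G)(0)=G(2b)-2aG(b)+a^2G(0)$, we also prescribe the value $a^2$ at $2b$. With $\binom s2=s(s-1)/2$, the interpolant of $1,a,a^2$ at $0,b,2b$ is
\[
G=1+(a-1)s+(a-1)^2\binom s2 .
\]
From $\binom{s+1}2-\binom s2=s$ we get $G(t+b)-G(t)=(a-1)+(a-1)^2s$. Subtracting $(a-1)G$ gives $RG$, and a second application of $R$ gives $R^2G$: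
\[
RG=-(a-1)^3\binom s2,\qquad R^2G=-(a-1)^3s+(a-1)^4\binom s2 .
\]
Now $G-1$, $RG$ and $R^2G$ are fixed polynomials in $s=t/b$ without constant term. Their values at $0$ vanish, and their $l$-th derivatives at $0$ are $O(b^{-l})$ for $l\ge1$. For a general $P$ with $P(0)=a$ the same $G$ works, because the additional terms involve only derivatives of $G$ of order at least $1$ at the points $0$ and $b$, and these are $O(b^{-1})$.
\end{example}

We prescribed only values; the derivatives became small by themselves, because the interpolation points are far apart. When the starting function is a polynomial of degree $d$, the correction has to cancel values of size $b^d$ at $b$ and $2b$, and rescaling gains only $b^{-l}$ on the $l$-th derivative. So derivatives of order $l>d$ are still small for free, and those of order $l\le d$ must be prescribed.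

\section{Construction of the entire function}\label{sec:function}

Let $\mathcal P_N$ be the space of polynomials of degree at most $N$ with coefficients in $\mathbb K$. The operators $D$, $P(D)$ for $P\in\mathbb K[z]$, and $e^{bD}$ for $b\in\mathbb R$ commute, map each $\mathcal P_N$ into itself, and are continuous for locally uniform convergence of entire functions (for $D$ this is the Cauchy estimate). All norms on $\mathcal P_N$ are equivalent, so $p\to0$ in $\mathcal P_N$ means that $p^{(l)}(0)\to0$ for each $l\geq0$.

\begin{lemma}\label{lem:step}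
Let $g\in\mathcal P_d$ and $P\in\mathbb K[z]$. For each real $b\ge1$ there is $h=h_b\in\mathcal P_{3d+2}$ with $h(0)=0$ such that, with $R=e^{bD}-P(D)$ and $G=g+h$,
\[
h\to0,\qquad RG\to0,\qquad R^2G\to0\qquad\text{in }\mathcal P_{3d+2}\text{ as }b\to\infty .
\]
\end{lemma}

\begin{proof}
The linear map
\[
\Phi\colon\mathcal P_{3d+2}\to\mathbb K^{3d+3},\qquad \Phi(F)=\big(F^{(l)}(s)\big)_{s\in\{0,1,2\},\ 0\le l\le d},
\]
is injective, because a polynomial in its kernel is divisible by $(s(s-1)(s-2))^{d+1}$, which has degree $3d+3$. The dimensions agree, so $\Phi$ is an isomorphism. If $F(s)=h(bs)$, then $F^{(l)}(s)=b^lh^{(l)}(bs)$. Hence there is a unique $h\in\mathcal P_{3d+2}$ such that for $0\le l\le d$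
\begin{align*}
h^{(l)}(0)&=0,\\
h^{(l)}(b)&=(D^lP(D)g)(0)-g^{(l)}(b),\\
h^{(l)}(2b)&=(D^lP(D)^2g)(0)-g^{(l)}(2b).
\end{align*}
In words, up to order $d$ the jets of $G$ at $0$, $b$, $2b$ are the jets at $0$ of $g$, $P(D)g$, $P(D)^2g$.

We estimate the derivatives of higher order; the constants below depend only on $d$, $g$ and $P$. For $l\le d$ the polynomial $g^{(l)}$ has degree at most $d-l$, so $h^{(l)}(b)$ and $h^{(l)}(2b)$ are $O(1)+O(b^{d-l})=O(b^{d-l})$. Therefore $F(s)=h(bs)$ satisfies $\Phi(F)=O(b^d)$, and $F=O(b^d)$ in $\mathcal P_{3d+2}$ because $\Phi^{-1}$ is a fixed linear map. For $l\ge d+1$ and $s\in\{0,1,2\}$ this gives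
\[
h^{(l)}(sb)=b^{-l}F^{(l)}(s)=O(b^{d-l})\to0 .
\]
The polynomials $g$, $P(D)g$, $P(D)^2g$ have degree at most $d$, so their derivatives of order $l\ge d+1$ vanish. Hence for every $l\ge0$
\begin{equation}\label{eq:jets}
G^{(l)}(0)\to g^{(l)}(0),\qquad G^{(l)}(b)\to(D^lP(D)g)(0),\qquad G^{(l)}(2b)\to(D^lP(D)^2g)(0),
\end{equation}
with equality for $l\le d$. The first limit says that $h\to0$.

If $C$ is a fixed polynomial in $D$, then $(CG)(sb)$ is a fixed linear combination of the numbers $G^{(l)}(sb)$, so \eqref{eq:jets} gives $(CG)(0)\to(Cg)(0)$ and $(CG)(b)\to(CP(D)g)(0)$. Therefore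
\[
(D^lRG)(0)=G^{(l)}(b)-(D^lP(D)G)(0)\to(D^lP(D)g)(0)-(D^lP(D)g)(0)=0,
\]
and, since $R^2=e^{2bD}-2e^{bD}P(D)+P(D)^2$,
\begin{align*}
(D^lR^2G)(0)&=G^{(l)}(2b)-2(D^lP(D)G)(b)+(D^lP(D)^2G)(0)\\
&\to(1-2+1)\,(D^lP(D)^2g)(0)=0.\qedhere
\end{align*}
\end{proof}

We now iterate. At stage $n$ there are infinitely many tolerances to meet, one for each order $l$, and they may decay arbitrarily fast in $l$. This causes no difficulty, because the approximation at stage $n$ is a polynomial whose degree is bounded independently of $b$: all but finitely many conditions read $0\leq$ tolerance. The same fact takes care of the mixed terms $R_iR_n$ with $i<n$, which involve $f$ near $b_i+b_n$ and were not prescribed by the interpolation.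

\begin{proposition}\label{prop:function}
Let $P_1,P_2,\ldots\in\mathbb K[z]$, and let $\kappa(n,m,l)=\kappa(m,n,l)>0$ for $n,m,l\in\mathbb N_0$, with $\kappa(0,0,l)\le1$ for all $l$. There are $b_1,b_2,\ldots\in\mathbb N$ and an entire function $f$ with Taylor coefficients in $\mathbb K$ and $f(0)\ne0$ such that, with $R_0=I$ and $R_n=e^{b_nD}-P_n(D)$ for $n\ge1$,
\begin{equation}\label{eq:kappa}
|(D^lR_nR_mf)(0)|\le\kappa(n,m,l)\qquad\text{for all }n,m,l\in\mathbb N_0 .
\end{equation}
\end{proposition}

\begin{proof}
Let $f_0=c$ be a constant with $0<c\le\kappa(0,0,0)/2$. For $n=1,2,\dots$ we choose $b_n\in\mathbb N$ and a polynomial $h_n$ over $\mathbb K$ with $h_n(0)=0$, and put $f_n=f_{n-1}+h_n$, in such a way that for all $l\ge0$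
\begin{align}
|(D^lR_iR_jh_n)(0)|&\le2^{-n-1}\kappa(i,j,l)&&\text{for }0\le i,j\le n-1,\label{eq:old}\\
|(D^lR_iR_nf_n)(0)|&\le\tfrac12\,\kappa(i,n,l)&&\text{for }0\le i\le n.\label{eq:new}
\end{align}
Condition \eqref{eq:new} establishes the estimates that involve $R_n$, with room to spare, and \eqref{eq:old} protects the earlier ones.

At stage $n$ apply Lemma~\ref{lem:step} with $g=f_{n-1}$, $d=\deg f_{n-1}$ and $P=P_n$. For every $b$, all polynomials in \eqref{eq:old} and \eqref{eq:new} lie in $\mathcal P_{3d+2}$, so the left-hand sides vanish for $l>3d+2$ and finitely many inequalities remain. The maps $p\mapsto(D^lR_iR_jp)(0)$ and $p\mapsto(D^lR_ip)(0)$ with $i,j\le n-1$ are linear functionals on $\mathcal P_{3d+2}$ that do not depend on $b$. So, as $b\to\infty$, the left-hand side of \eqref{eq:old} tends to $0$ because $h_b\to0$; that of \eqref{eq:new} tends to $0$ for $i\le n-1$ because $RG\to0$, and for $i=n$ because $R^2G\to0$. Let $b_n$ be an integer so large that all remaining inequalities hold, and let $h_n$ be the corresponding polynomial of Lemma~\ref{lem:step}.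

By \eqref{eq:old} with $i=j=0$ and the hypothesis $\kappa(0,0,l)\le1$, we have $|h_n^{(l)}(0)|\le2^{-n-1}$ for all $l$, so $|h_n(t)|\le2^{-n-1}e^{|t|}$ on $\mathbb C$. Hence $f=f_0+\sum_{k\ge1}h_k$ converges locally uniformly; it is entire, its Taylor coefficients lie in $\mathbb K$, and $f(0)=c\neq0$.

By the symmetry of both sides it suffices to prove \eqref{eq:kappa} for pairs $(i,n)$ with $i\le n$. Write $f=f_n+\sum_{k>n}h_k$ and apply the continuous operator $D^lR_iR_n$ term by term. The first term contributes at most $\frac12\kappa(i,n,l)$: for $n\ge1$ this is \eqref{eq:new}, and for $n=0$ it is the choice of $c$. Since $i,n\le k-1$ for $k>n$, the other terms contribute at most $\sum_{k>n}2^{-k-1}\kappa(i,n,l)\le\frac12\kappa(i,n,l)$ by \eqref{eq:old}.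
\end{proof}

\section{The Hilbert space example}\label{sec:hilbert}

We prove Theorem~\ref{thm:hilbert}. We need a norm for which $S$ is small, $\beta$ is continuous, and the errors $\rho_n$ of Section~\ref{sec:model} tend to $0$. We obtain it from generators and relations. Take one orthonormal generator $u_{n,0}$ for each $n\geq0$, to play the role of $2^n\rho_n$, and further orthonormal vectors $u_{n,i}$ for its normalized images under powers of the operator. Define a form on these vectors by formula \eqref{eq:necessary}. Then pass to a quotient in which $u_{n,0}$ really becomes $2^n\rho_n$.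

\subsection{A compact weighted shift}

Let $Z=\ell^2(\mathbb N_0\times\mathbb N_0)$ over $\mathbb K$, with canonical basis $(u_{n,i})$. Fix a bijection $\nu\colon\mathbb N_0\times\mathbb N\to\mathbb N$ and put
\[
w_{n,i}=\tau_{\nu(n,i)},\qquad v_{n,0}=1,\qquad v_{n,i}=w_{n,1}\cdots w_{n,i},\qquad Wu_{n,i}=w_{n,i+1}u_{n,i+1}.
\]
Then $W^iu_{n,0}=v_{n,i}u_{n,i}$, and $0<v_{n,i}\le1$ because $\tau_k\le1$. The operator $W$ maps the basis to orthogonal vectors, and each $\tau_k$ is used as a weight exactly once. Let $Z_k$ be the span of the $k-1$ vectors $u_{n,i}$ with $\nu(n,i+1)<k$. As $(\tau_k)$ decreases,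
\begin{equation}\label{eq:tail}
\|Wu\|\le\tau_k\|u\|\qquad\text{for all }u\in Z_k^\perp .
\end{equation}
So $W$ is within $\tau_k$ of a finite-rank operator, namely $W$ composed with the projection onto $Z_k$, and $W$ is compact because $\tau_k\to0$. The power $W^r$ maps the basis to orthogonal vectors of norms $w_{n,i+1}\cdots w_{n,i+r}$. Such a norm is a product of $r$ terms $\tau_k$ with distinct indices, so $\|W^r\|\le\tau_1\cdots\tau_r$. The geometric means of a positive null sequence tend to $0$, so $W$ is quasinilpotent.

\subsection{The form on $Z$}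

Let $(P_n)_{n\ge1}$ list the polynomials with coefficients in $\mathbb Q$ if $\mathbb K=\mathbb R$, or in $\mathbb Q+i\mathbb Q$ if $\mathbb K=\mathbb C$, each occurring infinitely often. Apply Proposition~\ref{prop:function} with
\[
\kappa(n,m,l)=2^{-2(n+m)-l}\min_{i+j=l}v_{n,i}v_{m,j},
\]
which is positive, symmetric in $n$ and $m$, and at most $1$. The weights were fixed first, so $\kappa$ does not depend on the times $b_n$ that the proposition produces. To $u_{n,i}$ we attach the operator
\[
\Lambda_{n,i}=\frac{2^n}{v_{n,i}}\,D^iR_n
\]
on entire functions, and we put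
\[
B(u_{n,i},u_{m,j})=(\Lambda_{n,i}\Lambda_{m,j}f)(0)=\frac{2^{n+m}}{v_{n,i}v_{m,j}}\,(D^{i+j}R_nR_mf)(0).
\]
These numbers lie in $\mathbb K$, because the $b_n$ are real and $f$ and the $P_n$ have coefficients in $\mathbb K$. By \eqref{eq:kappa} and the choice of $\kappa$ their moduli are at most $2^{-n-i}\,2^{-m-j}$. Since $\sum_{n,i}4^{-n-i}=16/9$, the Cauchy--Schwarz inequality shows that they define a bilinear form $B$ on $Z$ with $|B(u,v)|\le\frac{16}9\|u\|\,\|v\|$. It is symmetric because the $\Lambda_{n,i}$ commute, and $B(u_{0,0},u_{0,0})=f(0)\ne0$.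

The normalization is chosen so that $w_{n,i+1}\Lambda_{n,i+1}=D\Lambda_{n,i}$. Hence
\[
B(Wu_{n,i},u_{m,j})=(D\Lambda_{n,i}\Lambda_{m,j}f)(0)=B(u_{n,i},Wu_{m,j}),
\]
and by bilinearity and continuity $W$ is $B$-symmetric.

\subsection{The relations lie in the radical}

Let $N=\{u\in Z:B(u,v)=0\text{ for all }v\in Z\}$ be the radical of $B$. It is a closed subspace, and it is $W$-invariant because $B(Wu,v)=B(u,Wv)=0$ for $u\in N$. In $Z$ the vector $2^{-n}u_{n,0}$ has nothing to do with $e^{b_nW}u_{0,0}-P_n(W)u_{0,0}$, but both correspond to the operator $R_n$, so $B$ cannot tell them apart.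

\begin{lemma}\label{lem:relation}
For every $n\ge1$,
\[
r_n=e^{b_nW}u_{0,0}-P_n(W)u_{0,0}-2^{-n}u_{n,0}\in N .
\]
\end{lemma}

\begin{proof}
The functional $B(r_n,\cdot)$ is continuous, so it suffices to test it on a basis vector $u_{m,j}$. Let $g=\Lambda_{m,j}f$, an entire function. Since $W^iu_{0,0}=v_{0,i}u_{0,i}$ and $v_{0,i}\Lambda_{0,i}=D^i$, we have $B(W^iu_{0,0},u_{m,j})=g^{(i)}(0)$. Hence $B(P_n(W)u_{0,0},u_{m,j})=(P_n(D)g)(0)$. The exponential series converges in norm and the Taylor series of $g$ converges at $b_n$, so
\[
B(e^{b_nW}u_{0,0},u_{m,j})=\sum_{i\ge0}\frac{b_n^i}{i!}\,g^{(i)}(0)=g(b_n).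
\]
The difference is $(R_ng)(0)=2^{-n}(\Lambda_{n,0}\Lambda_{m,j}f)(0)=2^{-n}B(u_{n,0},u_{m,j})$.
\end{proof}

\begin{remark}\label{rem:collapse}
The form does two jobs. For any choice of times $b_n$ one can force the relations $r_n=0$ by dividing out the smallest closed $W$-invariant subspace that contains all $r_n$; the danger is that this subspace is all of $Z$. Lemma~\ref{lem:relation} places it inside $N$, and $N\ne Z$ because $f(0)\neq0$. So the form that prevents weak mixing also prevents the quotient from collapsing.
\end{remark}

\subsection{The quotient by the radical}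

We realize $Z/N$ as $H=N^\perp$. Let $Q$ be the orthogonal projection of $Z$ onto $H$, and put
\[
S=QW|_H,\qquad\beta=B|_{H\times H},\qquad\xi=Qu_{0,0}.
\]
For $u\in Z$ we have $u-Qu\in N$, so $W(u-Qu)\in N=\ker Q$ and $QWu=SQu$. Consequently
\begin{equation}\label{eq:intertwine}
p(S)Q=Qp(W)\quad(p\in\mathbb K[z]),\qquad e^{tS}Q=Qe^{tW}\quad(t\in\mathbb R).
\end{equation}
The operator $S$ is compact because $W$ is, and it is quasinilpotent because $S^r=QW^r|_H$ gives $\|S^r\|\le\|W^r\|$.

Since $B$ is symmetric, vectors of $N$ can be dropped in both arguments, so $B(u,v)=\beta(Qu,Qv)$ for $u,v\in Z$. This has three consequences. First, $\beta(\xi,\xi)=f(0)\ne0$, so $\beta\neq0$ and $H\neq\{0\}$. Second, for $x,y\in H$,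
\[
\beta(Sx,y)=B(Wx,y)=B(x,Wy)=\beta(x,Sy).
\]
Third, $\beta$ is non-degenerate: if $x\in H$ and $\beta(x,\cdot)=0$, then $B(x,v)=\beta(x,Qv)=0$ for all $v\in Z$, so $x\in N\cap H=\{0\}$.

Part (ii) of Theorem~\ref{thm:hilbert} now follows from Corollary~\ref{cor:form}.

\subsection{The dense orbit}

Applying $Q$ to Lemma~\ref{lem:relation} and using \eqref{eq:intertwine}, we get
\begin{equation}\label{eq:approx}
e^{b_nS}\xi-P_n(S)\xi=2^{-n}Qu_{n,0},\qquad\text{so}\qquad\|e^{b_nS}\xi-P_n(S)\xi\|\le2^{-n}\qquad(n\ge1).
\end{equation}
We use \eqref{eq:approx} first as an identity and then as an estimate.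

Let $Y$ be the closure of $\{p(S)\xi:p\in\mathbb K[z]\}$, a closed $S$-invariant subspace. It contains $Qu_{0,0}=\xi$. It contains $e^{b_nS}\xi$, which is a limit of partial sums of the exponential series, and hence $Qu_{n,0}=2^n(e^{b_nS}\xi-P_n(S)\xi)$ for $n\ge1$. By \eqref{eq:intertwine} it contains $Qu_{n,i}=v_{n,i}^{-1}S^iQu_{n,0}$ for all $n,i$. These vectors span a dense subspace of $H=QZ$, so $Y=H$. Approximating the coefficients of a polynomial by those of listed polynomials of the same degree, we see that $\{P_n(S)\xi:n\ge1\}$ is dense in $H$.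

Let $P$ be a listed polynomial. Then $P_n=P$ for infinitely many $n$, and along these $n$ the estimate in \eqref{eq:approx} gives $(e^S)^{b_n}\xi\to P(S)\xi$. Since the $b_n$ are positive integers, the closure of the orbit of $\xi$ under $e^S$ contains the dense set $\{P_n(S)\xi:n\geq1\}$. So $\xi$ is a hypercyclic vector of $e^S$, and therefore of the semigroup $\{e^{tS}\}_{t\ge0}$. This proves (i). The space $H$ is separable as a subspace of $Z$, and $\dim H=\infty$ by Lemma~\ref{lem:finite}.

\subsection{Dense range and the orthonormal basis}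

It remains to finish (iii). For $n\in\mathbb N$,
\[
e^{nS}\xi-\xi=S\sum_{r\ge1}\frac{n^r}{r!}S^{r-1}\xi\in\operatorname{ran}S,
\]
and these vectors form a translate of a dense set. So $S$ has dense range. It is also injective: if $Sx=0$, then $\beta(x,Sy)=\beta(Sx,y)=0$ for all $y$, so $\beta(x,\cdot)=0$ by density of the range, and $x=0$ by non-degeneracy.

The operator $S^*S$ is compact, self-adjoint and positive, and it is injective because $\langle S^*Sx,x\rangle=\|Sx\|^2$. By the spectral theorem for compact self-adjoint operators, $H$ has an orthonormal basis of eigenvectors of $S^*S$, and only finitely many of them have an eigenvalue above any given positive number. No eigenvalue is $0$, so the basis can be listed as $(e_k)_{k\ge1}$ with eigenvalues $\lambda_1\ge\lambda_2\ge\dots>0$, where $\lambda_k=\|Se_k\|^2$. Fix $k$. The span of $e_1,\dots,e_k$ has dimension $k$ and $\dim Z_k=k-1$, so there is a unit vector $x=\sum_{i\le k}c_ie_i$ in $Z_k^\perp$. By \eqref{eq:tail},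
\[
\|Se_k\|^2=\lambda_k\le\sum_{i\le k}\lambda_i|c_i|^2=\|Sx\|^2\le\|Wx\|^2\le\tau_k^2 .
\]
This completes the proof of Theorem~\ref{thm:hilbert}.

\section{Transfer to an arbitrary Banach space}\label{sec:banach}

A dense orbit is pushed forward by a map $J\colon H\to X$ with dense range, while a bilinear form is pulled back by a map $A\colon X\to H$. To transfer the example we need both maps, compatible with one operator $K$ on $X$. A factorization $S=AJ$ provides them: for $K=JA$ we have $KJ=JS$ and $AK=SA$. The map $J$ will shrink the basis vectors $e_k$, so $A$, which is formally $SJ^{-1}$, is bounded only if $\|Se_k\|$ decays fast enough in terms of the geometry of $X$. This is why Theorem~\ref{thm:hilbert} allows an arbitrary sequence $(\tau_k)$.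

\begin{proof}[Proof of Theorem~\ref{thm:banach}]
\emph{(b) implies (a).} If $\{T_tx:t\ge0\}$ is dense, then so is the countable set $\{T_tx:t\in\mathbb Q,\ t\ge0\}$, by continuity of $t\mapsto T_tx$. So $X$ is separable, and $\dim X=\infty$ by Lemma~\ref{lem:finite}.

\emph{(a) implies (b) and the last assertion.} By Markushevich's theorem \cite[Proposition~1.f.3]{LT}, there are $x_k\in X$ and $x_k^*\in X^*$, $k\ge1$, such that $x_k^*(x_l)=\delta_{kl}$ and the span of the $x_k$ is dense in $X$. Replacing $(x_k,x_k^*)$ by $(x_k/\|x_k\|,\|x_k\|x_k^*)$, we may assume $\|x_k\|=1$. The sequence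
\[
\tau_k=4^{-k}\Big(1+\max_{i\le k}\|x_i^*\|\Big)^{-1}
\]
is decreasing, lies in $(0,1]$ and tends to $0$. Let $H,S,\xi,\beta,(e_k)$ be given by Theorem~\ref{thm:hilbert}, and define
\[
J\colon H\to X,\quad Jy=\sum_{k\ge1}2^{-k}\langle y,e_k\rangle x_k;\qquad A\colon X\to H,\quad Ax=\sum_{k\ge1}2^kx_k^*(x)\,Se_k ,
\]
with the inner product linear in the first variable. Both operators are nuclear, and in particular bounded, since $\sum_k2^{-k}\|e_k\|\,\|x_k\|=1$ and $\sum_k2^k\|x_k^*\|\,\|Se_k\|\le\sum_k2^k\|x_k^*\|\tau_k\le\sum_k2^{-k}$. We have $Je_k=2^{-k}x_k$ and, by biorthogonality, $Ax_k=2^kSe_k$. So $AJe_k=Se_k$ for all $k$, and $AJ=S$ by continuity. Let $K=JA\in L(X)$. Then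
\[
KJ=JAJ=JS,\qquad AK=AJA=SA .
\]

\emph{$K$ is nuclear and quasinilpotent.} We have $Kx=\sum_k2^kx_k^*(x)JSe_k$ with $\sum_k2^k\|x_k^*\|\,\|JSe_k\|\le\|J\|$. Moreover $K^{r+1}=J(AJ)^rA=JS^rA$, so $\|K^{r+1}\|\le\|J\|\,\|A\|\,\|S^r\|$ and $\|K^{r+1}\|^{1/(r+1)}\to0$.

\emph{Hypercyclicity.} From $KJ=JS$ we get $e^{nK}J\xi=Je^{nS}\xi$ for $n\in\mathbb N$. The set $\{e^{nS}\xi:n\in\mathbb N\}$ is dense in $H$, so its image under $J$ is dense in $\operatorname{ran}J$, which contains every $x_k$ and is therefore dense in $X$. Thus $J\xi$ is a hypercyclic vector of $e^K$ and of the semigroup $\{e^{tK}\}_{t\ge0}$. By Theorem~\ref{thm:CMP}, $e^{tK}$ is hypercyclic for every $t>0$. For $t<0$, $e^{tK}$ is the inverse of the hypercyclic operator $T=e^{-tK}$. Given nonempty open $U,V\subset X$, Birkhoff's theorem provides $n\in\mathbb N$ with $T^n(V)\cap U\ne\emptyset$, that is, $(T^{-1})^n(U)\cap V\neq\emptyset$. So $T^{-1}$ is topologically transitive, and it is hypercyclic by Birkhoff's theorem again.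

\emph{No weak mixing.} Put $\beta_X(x,y)=\beta(Ax,Ay)$, a continuous bilinear form on $X$. From $AK=SA$,
\[
\beta_X(Kx,y)=\beta(SAx,Ay)=\beta(Ax,SAy)=\beta_X(x,Ky).
\]
The range of $A$ contains every $Se_k=A(2^{-k}x_k)$, so its closure contains $\operatorname{ran}S$, which is dense in $H$ by Theorem~\ref{thm:hilbert}(iii). Hence $A$ has dense range, and $\beta\ne0$ gives $\beta_X\ne0$. By Corollary~\ref{cor:form}, $e^{tK}\oplus e^{tK}$ is not cyclic for any $t\ne0$, so no $e^{tK}$ with $t>0$ is weakly mixing.
\end{proof}

\begin{remark}\label{rem:perturbation}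
The operators $T_t=e^{tK}$ have the form $I+{}$(nuclear quasinilpotent). Indeed, $e^{tK}-I=KC$ with $C=\sum_{r\ge1}t^rK^{r-1}/r!$, which commutes with $K$. So $\|(KC)^r\|^{1/r}\le\|K^r\|^{1/r}\|C\|\to0$, and $KC$ is nuclear because composing the functionals in a nuclear representation of $K$ with $C$ keeps the series absolutely convergent.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Distributional chaos of $C_0$-semigroups of operators},
\texttt{https://riunet.upv.es:443/\allowbreak bitstream/\allowbreak handle/\allowbreak 10251/\allowbreak 28241/\allowbreak Tesi\%20Xavier\%20\allowbreak Barrachina\%20\allowbreak Civera.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}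

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\end{thebibliography}
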